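# A bound below $\tfrac35n$ for the fractional domination game

## 1. Peaks, gaps, and the function $\Psi$

Let $G$ be a finite graph without isolated vertices, let $N(v)$ be the neighborhood of $v$, and let $N[v]=N(v)\cup\{v\}$. Let $r:V(G)\to[0,1]$ be a function. Think of $r(u)$ as the amount that $u$ still demands. Write $U=\{u:r(u)>0\}$. The vertices outside $U$ are called *dead*.

**Definition (peak).** $M(v)=\max_{N[v]}r$. If $M(v)>0$, let $A(v)=\{u\in N[v]:r(u)=M(v)\}$.

**Definition (gap).** For $u\in V(G)$ and $w\in N(u)$ put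
$$s_{u,w}=\max_{(N[u]\cup N[w])\setminus\{u\}}r,\qquad s_u=\min_{w\in N(u)}s_{u,w},\qquad g(u)=(r(u)-s_u)^+ .$$
We call the neighbors $w\in N(u)$ the *witnesses* of $u$, and a witness with $s_{u,w}=s_u$ is *attaining*. Let $F^+=\{u:g(u)>0\}$, a subset of $U$.

**Definition (potential).** For weights $\mu_v\in[0.96,1.02]$, $\nu_u\ge0$ and $\omega_u\in[0.31,\tfrac13]$,
$$\Psi(r)=\sum_v\mu_vM(v)+\sum_u\nu_ur(u)-\sum_u\omega_ug(u). \tag{1}$$

If $g(u)>0$ and $w$ is an attaining witness, then on $N[u]\cup N[w]$ the largest value of $r$ is $r(u)$, and it occurs only at $u$. So lowering $r(u)$ alone lowers two peaks, $M(u)$ and $M(w)$. The term $-\omega_ug(u)$ books part of this future double gain as soon as the gap opens.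

*Example.* Let $G$ be the path $P_4=b_1a_1a_2b_2$ and $r=(1-h,1-h,1-h,1)$ with $0<h<1$. The peaks are $1-h,1-h,1,1$. The only witness of $b_2$ is $a_2$, and $s_{b_2}=\max(r(a_2),r(a_1))=1-h$, so $g(b_2)=h$. Also $g(a_2)=0$, since $s_{a_2}\ge r(b_2)=1$. Finally $s_{b_1}=1-h$ and $s_{a_1}\ge 1-h$, so $g(b_1)=g(a_1)=0$. With constant weights $\mu,\nu,\omega$ this gives $\Psi=(4-2h)\mu+(4-3h)\nu-\omega h$.

Since $M(u)\ge r(u)\ge g(u)$ and $\mu_u\ge\omega_u$, we have $\Psi\ge0$. If $U=\emptyset$, then $\Psi=0$.

This function is for bounding the length of a two-player game from above: when the game ends $\Psi=0$, and we shall bound from below how much each unit of play lowers $\Psi$.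

## 2. The game, two theorems, and small graphs

A weight function $f:V(G)\to[0,\infty)$ starts as $f\equiv0$. The *load* of $u$ is $\ell(u)=\sum_{w\in N[u]}f(w)$, and $u$ is *saturated* if $\ell(u)\ge1$. Dominator and Staller take turns, Dominator first. In a turn the player makes a sequence of steps $(v,y)$ with $y>0$. A step increases $f(v)$ by $y$ and must satisfy $y\le\max_{u\in N[v]}(1-\ell(u))$, with the loads just before the step. The weights placed in one turn sum to exactly $1$, unless all vertices become saturated earlier, and then the game ends at that moment. The game ends when every vertex is saturated. Its length is $\sum_vf(v)$. Dominator minimizes the length, Staller maximizes it, and $\gamma_g^*(G)$ is the length under optimal play.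

A step on $v$ has $y\le1-\ell(u)\le1-f(v)$ for some $u\in N[v]$. Hence $f\le1$ throughout, and the length is at most $n$, the order of $G$.

The problem comes from "Fractional Domination Game" (https://www.combinatorics.org/ojs/index.php/eljc/article/download/v26i4p3/pdf). In the integer domination game each move puts weight $1$ on a single vertex, and infinitely many connected graphs have game domination number $3n/5$. For the fractional game it has been conjectured that $\gamma_g^*(G)\le3n/5$ for all isolate-free $G$. We ask whether the fractional game admits a constant *strictly below* $\tfrac35$, for all isolate-free graphs or at least for all trees of order $n\ge2$. The answer is yes for all isolate-free graphs, hence for trees.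

**Theorem 1.** For every isolate-free graph $G$ of order $n$, $\ \gamma_g^*(G)\le\frac{12000}{20001}\,n<\frac35n$.

**Theorem 2.** There are trees $T_k$ of order $n=7k$ with $\gamma_g^*(T_k)\ge\frac{15k-1}4$. Hence the best constant, for trees and for isolate-free graphs alike, lies in $[\frac{15}{28},\frac{12000}{20001}]$.

The constant in Theorem 1 is not claimed to be sharp.

*Stars.* In $K_{1,m}$, $m\ge1$, Dominator puts $1$ on the center and the game is over. A leaf needs load $1$, so the length is never less than $1$. Thus $\gamma_g^*=1$; for $K_2$ this is $n/2$.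

*The path $P_4=b_1a_1a_2b_2$.* At the end $f(a_i)+f(b_i)\ge1$ for $i=1,2$, so the length is at least $2$. Dominator puts $1$ on $a_1$; only $b_2$ is unsaturated, the legal steps are on $a_2$ and $b_2$, and they total $1$. So $\gamma_g^*(P_4)=2$.

*The spider with three legs of length two.* Let $c$ have neighbors $a_1,a_2,a_3$, and let $a_j$ have the further neighbor $b_j$, so $n=7$. At the end $f(a_j)+f(b_j)\ge1$, so the length is at least $3+f(c)$. Suppose Dominator's first turn puts $y$ on $c$ and $x_j$ on $\{a_j,b_j\}$, with $y+\sum x_j=1$. If some $a_j$ is unsaturated, Staller puts $\max_j(1-y-x_j)$ on $c$, and then $f(c)\ge1-\min_jx_j\ge\frac23$. If all $a_j$ are saturated, then $3\le3y+\sum x_j=2y+1$, so $y=1$. Thus the length is at least $\frac{11}3$. Conversely let Dominator put $\frac13$ on each $a_j$. Then $c$ is saturated. A later step on $c$ has size at most $1-\ell(a_j)\le\frac23-f(c)$ for some $j$, so $f(c)\le\frac23$ at the end. A step on $a_j$ or $b_j$ has size at most $1-f(a_j)-f(b_j)$. So the length is at most $\frac{11}3$, and $\gamma_g^*=\frac{11}3$.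

## 3. Rates of change

We attach $r(u)=\max(0,1-\ell(u))$ to a position of the game, so $U$ is the set of unsaturated vertices. In terms of $r$, a step $(v,y)$ replaces $r$ on $N[v]$ by $(r-y)^+$, and it is legal iff $0<y\le M(v)$. The words *component*, *isolated* and *leaf of a component* refer to $G[U]$ unless stated otherwise. Write $N[U]=\bigcup_{u\in U}N[u]=\{v:M(v)>0\}$.

**Definition (settled, private, low).** A vertex $u\in U$ is *settled* if $s_u=0$, that is, if some $w\in N(u)$ has $(N[u]\cup N[w])\cap U=\{u\}$. Such a $w$ is *private* to $u$; it is dead and $N[w]\cap U=\{u\}$. An isolated vertex of $G[U]$ that is not settled is *low*.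

A settled vertex is isolated, lies in $F^+$, and stays settled until it dies, because $U$ only shrinks. *Example.* In $P_4$ after $1$ on $a_1$, the vertex $b_2$ is settled, with private vertex $a_2$. In the path $x_1wx_2$ after the steps $(x_1,\frac12)$ and $(x_2,\frac12)$, $w$ is dead and $r(x_1)=r(x_2)=\frac12$. The only witness of $x_1$ is $w$, and $N[w]$ contains $x_2\in U$, so both $x_i$ are low.

**Definition (direction, rate).** A *direction* is a probability distribution $\xi$ on $\{v:M(v)>0\}$. Write $d_u=\xi(N[u])$. Moving along $\xi$ means $r\mapsto(r-hd)^+$ for small $h\ge0$.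

All our functions are continuous and piecewise linear along such a motion. We use right derivatives at $h=0$: let $M'(v)$ and $s_u'$ be rates of *decrease*, $g_u'$ the rate of *increase*, and $\mathrm{rate}(\xi)$ the rate of decrease of $\Psi$. Then
$$\mathrm{rate}(\xi)=\sum_{v:M(v)>0}\mu_vM'(v)+\sum_{u\in U}\nu_ud_u+\sum_u\omega_ug_u', \tag{2}$$
with the following ingredients.

* If $M(v)>0$, then $M'(v)=\min_{A(v)}d$, since the slowest maximizer determines the new maximum.
* $s_u$ is a minimum over witnesses, so it falls at least as fast as $s_{u,w}$ for each attaining $w$. If $s_u>0$ and $w$ is attaining, then $s_u'\ge$ the minimum of $d$ over the maximizers in the definition of $s_{u,w}$. Always $s_u'\ge0$.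
* $g_u'=s_u'-d_u$ if $r(u)>s_u$; $g_u'=(s_u'-d_u)^+$ if $r(u)=s_u>0$; otherwise $g_u'=0$. For settled $u$, $g_u'=-d_u$.

**Brackets.** Let $u\in F^+$ with attaining witness $w(u)$. All other vertices of $N[u]\cup N[w(u)]$ have smaller $r$ than $u$, so $A(u)=A(w(u))=\{u\}$ and $M'(u)=M'(w(u))=d_u$. Since $A(\cdot)$ determines $u$, the *pairs* $\{u,w(u)\}$ for distinct $u\in F^+$ are disjoint. As $g_u'=s_u'-d_u\ge-d_u$,
$$\mathrm{bracket}(u):=\mu_uM'(u)+\mu_{w(u)}M'(w(u))+\omega_ug_u'\ \ge\ (\mu_u+\mu_{w(u)}-\omega_u)d_u\ \ge\ 1.58\,d_u\ \ge0. \tag{3}$$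
Negative $g_u'$ occur only for $u\in F^+$, so all terms of (2) outside the brackets are $\ge0$. This holds for any choice of the attaining witnesses $w(u)$.

**From rates to drops.** A step $(v,y)$ is a continuous motion in the direction $1_v$ (all mass on $v$), during which $M(v)>0$ until possibly its end. So a lower bound on the rate of $1_v$ at all states visited integrates to a lower bound on the drop of $\Psi$.

Suppose $\Psi=n$ at the start, every Staller move has rate at least $\sigma$, and Dominator can always find rate $2a-\sigma$, where $\sigma\le a$. Then two consecutive full turns lower $\Psi$ by $2a$, and one expects length at most $n/a$. To beat $\frac35n$ we need $a>\frac53$. If $\sigma=1$, Dominator needs a rate $2a-1>\frac73$.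

## 4. Spiders, and the path $P_4$ at $\tfrac73$

**Peaks alone.** The first candidate is $\sum_vM(v)$. Every move has rate at least $M'(v)=1$. Consider the spider with center $c$, supports $y_1,\dots,y_p\in N(c)$ and leaves $z_i\in N(y_i)$, at $r\equiv1$, and a direction $\xi$ with $x=\xi(c)$. Then $M'(z_i)$ and $M'(y_i)$ are at most $d_{z_i}$, and $\sum_id_{z_i}=1-x$. Also $M'(c)\le\min_id_{y_i}\le x+\frac{1-x}p$. The rate is at most
$$2(1-x)+x+\tfrac{1-x}p\le2+\tfrac1p .$$
Staller's direction $1_{z_1}$ has rate $1$: only $M(z_1)$ falls. For large $p$ the two rates sum to little more than $3$, and $a$ cannot exceed $\frac32$ by much.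

**Adding gaps.** On the spider at $r\equiv1$ the direction $1_c$ lowers $M(c)$ and opens a gap at every leaf: $s_{z_i}=s_{z_i,y_i}$ is a maximum over $\{y_i,c\}$, and it falls at rate $1$ while $r(z_i)$ stays. So subtracting $\omega\sum g$ gives the rate $1+p\,\omega$. The price is that a settled vertex with a private neighbor now yields only $2-\omega$. With $\mu\equiv1$, $\nu\equiv0$, $\omega\equiv\frac13$, settled vertices give $\frac53$, and the spider with four legs gives $1+\frac43=\frac73$.

**Where uniform weights stop.** Put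
$$\tau=\tfrac1{1000},\qquad\varepsilon=\tfrac\tau{12},\qquad a=\tfrac53+\varepsilon=\tfrac{20001}{12000},\qquad\omega_0=\tfrac13-\tau-\varepsilon,$$
and let $\Psi_1$ be (1) with $\mu\equiv1-\tau$, $\nu\equiv\tau$, $\omega\equiv\omega_0$. Let
$$B:=2a-1=\tfrac73+2\varepsilon .$$
Take $G=P_4=b_1a_1a_2b_2$ with $r\equiv1$. Let $\xi$ be any direction, $p=\xi(b_1)+\xi(a_1)=d_{b_1}$ and $1-p=d_{b_2}$. Then $M'(b_1)$ and $M'(a_1)$ are at most $p$, and $M'(b_2)$ and $M'(a_2)$ are at most $1-p$, so $\sum M'\le2$. Each closed neighborhood has at most $3$ vertices, so $\sum d\le3$. All $r(u)=s_u=1$; $g'_{b_1}\le1-p$ and $g'_{b_2}\le p$, while $s'_{a_i}\le d_{b_i}\le d_{a_i}$ gives $g'_{a_i}=0$. So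
$$\mathrm{rate}(\xi)\le2(1-\tau)+3\tau+\omega_0=\tfrac73-\varepsilon<B ,$$
with equality for $1_{a_1}$. On the four-legged spider at $r\equiv1$, the direction $1_c$ gives $(1-\tau)+5\tau+4\omega_0=\frac73-4\varepsilon$, again short of $B$.

**The way around.** We shall prove that $P_4$, this spider, and components of at most two vertices are the only components on which $\Psi_1$ can fail to provide the rate $B$. Dominator plays against $\Psi_1$ (*Phase 1*) until all components are of these kinds, with two side conditions. Then he switches to a potential $\Psi_2$ whose weights depend on the role of each vertex in its component (*Phase 2*). The switch costs nothing. Under $\Psi_2$ even Staller's slowest moves have rate above $1$, which lowers the rate demanded of Dominator just enough.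

## 5. Two lower bounds for the rate of a direction

**What the first lemma is for.** In (2) the sets $A(v)$ and the numbers $s_u$ depend on the values of $r$. The lemma gives a bound that depends only on $U$, plus chosen gap gains. It holds for all weights in the ranges stated in Section 1.

**Lemma 3 (Support Lemma).** Let $\lambda_v=\min_{N[v]\cap U}d$ for $v\in N[U]$. Let $P$ be a set of pairs $(z,y)$, $z\in U$, $y\in N(z)$, with all occurring vertices distinct, such that $K_z:=((N[z]\cup N[y])\cap U)\setminus\{z\}\ne\emptyset$ and [$g(z)=0$ or $s_z=s_{z,y}$]. Put $\kappa_z=\min_{K_z}d$. Then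
$$\mathrm{rate}(\xi)\ge\sum_{v\in N[U]}\mu_v\lambda_v+\sum_{u\in U}\nu_ud_u+\sum_{(z,y)\in P}\omega_z(\kappa_z-d_z)^+-\sum_{u\text{ settled}}\omega_ud_u .\tag{4}$$

**Step 1: reduce to a payment problem.** Put $e_v=M'(v)-\lambda_v$; it is $\ge0$ because $A(v)\subseteq N[v]\cap U$. By (2) we must show
$$\sum\mu_ve_v+\sum\omega_ug_u'\ \ge\ \sum_P\omega_z(\kappa_z-d_z)^+-\sum_{\text{settled}}\omega_ud_u .$$
For $u\notin F^+$ we have $g_u'\ge0$. For settled $u$ we have $g_u'=-d_u$, which matches the last sum. What remains of $F^+$ is $F^*=\{u\in F^+:s_u>0\}$. For $u\in F^*$ choose an attaining witness $w(u)$, and take $w(z)=y$ if $(z,y)\in P$ and $z\in F^*$; this is allowed, since $g(z)>0$ forces $s_z=s_{z,y}$. Put $K_u'=((N[u]\cup N[w(u)])\cap U)\setminus\{u\}$, nonempty because $s_u>0$, and $\kappa_u'=\min_{K_u'}d$. The maximizers for $s_{u,w(u)}$ lie in $K_u'$, so $s_u'\ge\kappa_u'$ and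
$$g_u'\ge\kappa_u'-d_u,\qquad M'(u)=M'(w(u))=d_u,\qquad\min(\lambda_u,\lambda_{w(u)})=\min(d_u,\kappa_u'),\qquad\lambda_u,\lambda_{w(u)}\le d_u .$$

**Step 2: see which pairs in $P$ pay for themselves.** Let $(z,y)\in P$ with $\kappa_z>d_z$.

* If $g(z)>0$, then $s_z=s_{z,y}>0$ as $K_z\ne\emptyset$. So $z\in F^*$, $w(z)=y$, $K_z'=K_z$, and $g_z'\ge\kappa_z-d_z$, as needed.
* If $g(z)=0$ and $r(z)\ge s_{z,y}$, then $r(z)\le s_z\le s_{z,y}\le r(z)$. So equality holds, $y$ is attaining, and $r(z)=s_z>0$ gives $g_z'=(s_z'-d_z)^+\ge\kappa_z-d_z$.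
* If $g(z)=0$ and $r(z)<s_{z,y}$, call $z$ of *type b*. A maximizer for $s_{z,y}$ lies in $N[z]$ or $N[y]$. So some $q_z\in\{z,y\}$ has $M(q_z)=s_{z,y}>r(z)$. Then $A(q_z)\subseteq K_z$ and $M'(q_z)\ge\kappa_z$. As $z\in N[q_z]\cap U$, $\lambda_{q_z}\le d_z$. Hence $e_{q_z}\ge\kappa_z-d_z$. The $q_z$ are distinct for distinct $z$, because all vertices in $P$ are distinct.

So we must still pay, from the terms $\mu_qe_q$, the amounts $\omega_u(d_u-\kappa_u')^+$ for $u\in F^*$ and $\omega_z(\kappa_z-d_z)$ for $z$ of type b. (A vertex $z$ of the first kind has $\kappa_z'=\kappa_z>d_z$ and owes nothing.)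

**Step 3: pay.** If $q_z$ lies in no pair $\{u,w(u)\}$, $u\in F^*$, then $\mu_{q_z}e_{q_z}\ge0.96(\kappa_z-d_z)$ pays for $z$ only.

Let $q_z\in\{u,w(u)\}$ with $u\in F^*$. Then $A(q_z)=\{u\}$, so $u\in K_z$ and $\kappa_z\le d_u$. Also $z\in N[q_z]\cap U$ and $z\ne u$, so $z\in K_u'$. Thus
$$\kappa_u'\le d_z<\kappa_z\le d_u .$$
Let $q_1\in\{u,w(u)\}$ have $\lambda_{q_1}=\kappa_u'$, and let $q_2$ be the other. Then $\mu_{q_1}e_{q_1}\ge0.96(d_u-\kappa_u')\ge\frac23(d_u-\kappa_u')$. Since $\omega\le\frac13$ and $\kappa_z-d_z\le d_u-\kappa_u'$, this pays for $u$ and also for a type b vertex $z$ with $q_z=q_1$. If $q_z=q_2$, then $\lambda_{q_2}\le d_z$, and $\mu_{q_2}e_{q_2}\ge0.96(d_u-d_z)\ge\omega_z(\kappa_z-d_z)$ pays for $z$.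

If no type b vertex uses the pair of $u$ and $\kappa_u'<d_u$, then the vertex $q_1$ of the pair with $\lambda_{q_1}=\kappa_u'$ has $e_{q_1}=d_u-\kappa_u'$ and pays for $u$. The pairs are disjoint, so nothing is spent twice. $\square$

*Remark on settled vertices.* A settled $u$ has $N[u]\cap U=\{u\}$. So if $\xi$ is supported on non-isolated vertices of $U$, no settled vertex has $d>0$, and the last sum in (4) vanishes.

**What the second lemma is for.** When the condition "$g(z)=0$ or $s_z=s_{z,y}$" fails, there is an even better direction.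

**Lemma 4 (Fallback).** Let $z,y\in U$ be adjacent with $g(z)>0$ and $s_z<s_{z,y}$. Then $\mathrm{rate}(1_y)\ge2.5$.

*Proof.* Here $d=1$ on $N[y]$, so $d_z=1$ and $M'(y)=1$. Choose an attaining witness $w(z)$; it is not $y$. By (3), bracket$(z)\ge1.58$, and all brackets are $\ge0$. We have $y\notin\{z,w(z)\}$. If $y\in\{u,w(u)\}$ for some $u\in F^+\setminus\{z\}$, then $A(y)=\{u\}$, so $d_u=1$ and bracket$(u)\ge1.58$ too. Otherwise $\mu_yM'(y)\ge0.96$ is a term outside all brackets. Either way the rate is at least $1.58+0.96>2.5$. $\square$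

**Definition (leaf anomaly).** A leaf $z$ of a component with neighbor $y$ in it has a *leaf anomaly* if $g(z)>0$ and $s_z<s_{z,y}$. If it has none, then $(z,y)$ satisfies the bracketed condition of Lemma 3.

## 6. Phase 1: the uniform potential $\Psi_1$

At the start $r\equiv1$, all $M(v)=1$, and all $s_u=1$ because each $u$ has a neighbor. So $\Psi_1=(1-\tau)n+\tau n=n$.

**Lemma 5.** Every move decreases $\Psi_1$ at rate at least $1$.

*Proof.* Consider direction $1_v$ and $D=N[v]\cap U\ne\emptyset$. If $D$ meets $F^+$, (3) gives at least $1.58$. Otherwise $v$ is in no pair $\{u,w(u)\}$, since that would force $A(v)=\{u\}$ and $u\in D\cap F^+$. So $\mu_vM'(v)=1-\tau$ is a term outside the brackets, and the rate is at least $1-\tau+\tau|D|\ge1$. $\square$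

Let $S_4$ be the spider with center $c$, supports $y_1,\dots,y_4\in N(c)$ and leaves $z_i\in N(y_i)$; it has $9$ vertices.

**Definition (condition $\Pi$).** $\Pi$ is the conjunction of:

* (i) every component is $K_1$, $K_2$, $P_4$ or $S_4$;
* (ii) every dead vertex has at most one isolated neighbor;
* (iii) in each $S_4$-component, $g(z_i)>0\Rightarrow s_{z_i}=s_{z_i,y_i}$, and $g(c)>0\Rightarrow s_c=s_{c,y_j}$ for some $j$.

Condition (ii) will let us attach a separate dead neighbor to each isolated vertex in Phase 2, and (iii) will be used when we switch potentials.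

**Proposition 6.** If $U\ne\emptyset$ and $\Pi$ fails, some direction has $\Psi_1$-rate at least $B=\frac73+2\varepsilon=2a-1$.

If (i) fails, some component has at least three vertices and is neither $P_4$ nor $S_4$; Cases 1 and 2 cover this. Case 3 assumes that (ii) fails, and Case 4 that (i) holds and (iii) fails.

### 6.1 Two leaves at one vertex

**Case 1: a component has a vertex $y$ with two leaf neighbors $z,z'$.** Take direction $1_y$ and $P=\emptyset$. As $d=1$ on $N[y]$ and $N[z]\cap U=\{z,y\}$, we have $\lambda_y=\lambda_z=\lambda_{z'}=1$. By (4) the rate is at least $3(1-\tau)+3\tau=3$.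

### 6.2 A large component: a fractional dominating function

**Case 2: a component $F$ with $|F|\ge3$, $F\not\cong P_4,S_4$, has no vertex with two leaf neighbors.** If some leaf of $F$ has a leaf anomaly, Lemma 4 gives $2.5>B$. So assume there is none.

**Step 1: reduce to an inequality for a weight function.** Let $L=\{z_i\}$ be the leaves of $F$ and $S=\{y_i\}$ their supports. Each support has exactly one leaf, so $|S|=|L|=p$. Put $F'=F-L$, $R=F'\setminus S$ and $q=|R|$. $F'$ is connected and nonempty. If $p>0$, then $|F'|\ge2$, since otherwise $|F|=2$; so each support has a neighbor in $F'$. A vertex of $R$ has all its $F$-neighbors in $F'$, at least two of them. With $d^F_v=|N[v]\cap F|$ we get $d^F_v\ge3$ on $F'$, and $d^F_y=2+\deg_{F'}(y)$ for $y\in S$.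

Let $\varphi:F'\to[0,1]$ satisfy $\varphi(N[v]\cap F')\ge1$ for all $v\in F'$. Put $\Gamma_S=\varphi(S)$, $\Gamma_R=\varphi(R)$, $\Gamma=\Gamma_S+\Gamma_R>0$ and $\xi=\varphi/\Gamma$. Apply Lemma 3 with $P=\{(z_i,y_i)\}$. The vertices are distinct, and $K_{z_i}=N[y_i]\cap F'$ contains $y_i$. We have $d_v\ge1/\Gamma$ on $F'$ and $d_{z_i}=\varphi(y_i)/\Gamma\le1/\Gamma$. Therefore $\lambda_{z_i}=\lambda_{y_i}=\varphi(y_i)/\Gamma$, $\lambda_v\ge1/\Gamma$ for $v\in R$, and $\kappa_{z_i}\ge1/\Gamma$. No settled vertex has $d>0$. With
$$\rho=\sum_{v\in F'}\varphi(v)d^F_v=\Gamma\sum_{u\in U}d_u,$$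
(4) gives
$$\Gamma\cdot\mathrm{rate}(\xi)\ge(1-\tau)(2\Gamma_S+q)+\tau\rho+\omega_0(p-\Gamma_S).$$
Subtract $B\,\Gamma=(\frac73+2\varepsilon)(\Gamma_S+\Gamma_R)$ and sort by $1,\tau,\varepsilon$. The right side becomes $\frac13\Sigma+\tau\Theta-\varepsilon(p+\Gamma_S+2\Gamma_R)$ with
$$\Sigma=p+3q-2\Gamma_S-7\Gamma_R,\qquad\Theta=\rho-\Gamma_S-p-q .$$
Since $\Gamma_S\le p$ and $\Gamma_R\le q$, we have $p+\Gamma_S+2\Gamma_R\le2(p+q)$. As $2\varepsilon=\frac\tau6$, it suffices to find $\varphi$ with
$$\tfrac13\Sigma+\tau\Theta\ge\tfrac\tau6(p+q).\tag{5}$$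

*What (5) looks like on small $F$.* For a triangle, $\varphi\equiv\frac13$ has $\Sigma=2$ and $\Theta=0$. For the three-legged spider, $\varphi=1$ on the supports has $\Sigma=0$ and $\Theta=6-3-3-1+\,3=2$ (here $\rho=3\cdot3=9$, so $\Theta=9-3-4$). For $P_4$ with $\varphi=\frac12$ on $a_1,a_2$, and for $S_4$ with $\varphi=1$ on $c$, one gets $\Sigma=\Theta=0$, and (5) fails. The construction below is arranged so that only these two escape.

**Step 2: assign supports to vertices of $R$.** Let $S_{II}$ be the set of supports with a neighbor in $S$ (that neighbor is then in $S_{II}$ too), and $S_I=S\setminus S_{II}$. A vertex of $S_I$ has all its $F'$-neighbors in $R$, at least one. Assign each $y\in S_I$ to a neighbor in $R$. Let $k_v$ be the number of supports assigned to $v$, $T=\{v\in R:k_v\ge1\}$ and $R_0=R\setminus T$. Call $v$ a *tie* if $k_v=4$ and $d^F_v=5$. Choose the assignment to maximize $|T|$ and, subject to that, to minimize the number of ties.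

($\alpha$) *If $v\in R_0$ is adjacent to $y\in S_I$ assigned to $v_1$, then $k_{v_1}=1$.* Otherwise $k_{v_1}\ge2$, and reassigning $y$ to $v$ would increase $|T|$.

($\beta$) *The ties can be matched, injectively, to vertices $v'\in T$ with $k_{v'}=3$ that have no neighbor in $R_0$.* Let $v$ be a tie. Then $N_F(v)$ consists of its four assigned supports. If each of them had $v$ as its only neighbor in $R$, then, since they lie in $S_I$, $F$ would be $S_4$, which is excluded. So some $y$ assigned to $v$ has another neighbor $v'\in R$, and $v'\in T$ by ($\alpha$), because $k_v=4$. Reassigning $y$ to $v'$ keeps $|T|$, makes $v$ a non-tie, and changes the tie status of no vertex other than $v,v'$. By minimality $v'$ must turn from a non-tie into a tie. Hence in the original assignment $k_{v'}=3$, and $N_F(v')$ consists of its three assigned supports and $y$; in particular it has no neighbor in $R_0$. Finally $y$ is the unique neighbor of $v'$ not assigned to $v'$, and $y$ is assigned to $v$. So $v'$ determines $v$.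

**Step 3: define $\varphi$.** A vertex of $R_0$ is of *type A* if it has no neighbor in $R_0$. Put $\varphi=0$ there, and let it *designate* two of its $F'$-neighbors; all of these lie in $T\cup S$. A vertex of $R_0$ is of *type B* if it has a neighbor in $R_0$. Put $\varphi=\frac13$ there; if it has exactly one $R_0$-neighbor, it designates one further $F'$-neighbor, which lies in $T\cup S$. The $R_0$-neighbors of a type B vertex are of type B.

For $v\in T$ put $\varphi(v)=t_v$, and $\varphi=1-t_v$ on the supports assigned to $v$, where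

* $t_v=1$ if $k_v\ge4$;
* if $k_v\le3$: $t_v=\frac12$ if $v$ is designated by a type A vertex, $t_v=\frac13$ if it is designated only by type B vertices, $t_v=0$ if it is undesignated.

Put $\varphi=\frac12$ on $S_{II}$.

**Step 4: check domination.** A vertex of $S_{II}$ and a neighbor of it in $S_{II}$ have $\frac12$ each. A vertex of $S_I$ has $1-t$ itself and $t$ on the vertex it is assigned to. A vertex $v\in T$ has $t_v$ itself and $1-t_v$ on an assigned support. For $R_0$, look at what a designated neighbor carries. A vertex of $T$ carries at least $\frac12$ if designated by type A, and at least $\frac13$ if designated by type B. A vertex of $S_{II}$ carries $\frac12$. A vertex of $S_I$, assigned to $v_1$ say, carries $1-t_{v_1}\ge\frac12$, since $k_{v_1}=1$ by ($\alpha$). So a type A vertex receives at least $\frac12+\frac12$. A type B vertex has $\frac13$ itself and receives at least $\frac13$ from each of two further neighbors (two in $R_0$, or one in $R_0$ and one designated).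

**Step 5: contributions to $\Sigma$ and $\Theta$.** By definition a support contributes $1-2\varphi$ to $\Sigma$ and $\varphi\cdot(d^F-1)-1$ to $\Theta$; a vertex of $R$ contributes $3-7\varphi$ and $\varphi d^F-1$. Partition $F'$ into the components of $F'[S_{II}]$, the single vertices of $R_0$, and the groups $\{v\}\cup\{\text{assigned supports}\}$ for $v\in T$, of size $k+1$ with $k=k_v$.

* *$S_{II}$.* Per vertex the $\Sigma$-part is $0$ and the $\Theta$-part is $\frac12(\deg_{F'}(y)-1)\ge0$. A component $C$ has $|C|\ge2$. If $|C|\ge3$, its degree sum is at least $2(|C|-1)$, so the $\Theta$-parts sum to at least $\frac12(|C|-2)\ge\frac{|C|}6$. If $|C|=2$, then $F'\ne C$ because $F\not\cong P_4$. As $F'$ is connected, $C$ has a further neighbor in $F'$, and the sum is at least $\frac12\ge\frac{|C|}6$.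
* *$v\in T$, $t=0$ ($k\le3$).* $\Sigma$-part $3-k$. A support with $\varphi=1$ has $\Theta$-part $\deg_{F'}(y)\ge1$, so the $\Theta$-part is at least $k-1$.
* *$v\in T$, $t=1$ ($k\ge4$).* $\Sigma$-part $-4+k$, $\Theta$-part $d^F_v-1-k\ge0$; it is at least $1$ if $k=4$ and $v$ is not a tie.
* *$v\in T$, $k\le3$, $t\in\{\frac13,\frac12\}$.* Here $v$ has a neighbor in $R_0$, so $d^F_v\ge k+2$. The $\Sigma$-part is $3-7t+k(2t-1)=3-k+(2k-7)t$. This is $-\frac12$ for $t=\frac12$, and $\frac13,0,-\frac13$ for $t=\frac13$ and $k=1,2,3$. Each support has $d^F-1\ge2$, so the $\Theta$-part is at least $t(k+2)-1+k(1-2t)=k(1-t)-1+2t$, which is at least $t$, $1$, $\frac32$ for $k=1,2,3$.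
* *Type A.* $\Sigma$-part $3$, $\Theta$-part $-1$. *Type B.* $\Sigma$-part $\frac23$, $\Theta$-part $\frac13d^F-1\ge0$.

**Step 6: charge the deficits.** Charge each $\Sigma$-deficit $-\frac12$ to a type A designator of that vertex (at most two charges each), and each deficit $-\frac13$ to a type B designator (at most one each). After this the contributions to $\frac13\Sigma+\tau\Theta$ are at least:

* type A: $\frac13(3-1)-\tau=\frac23-\tau$; type B: $\frac13(\frac23-\frac13)=\frac19$;
* $S_{II}$-component $C$: $\tau\frac{|C|}6$;
* $t\in\{\frac13,\frac12\}$: $\frac\tau3$, $\tau$, $\frac32\tau$ for sizes $2,3,4$;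
* $t=0$: $\frac23$, $\frac13$, $2\tau$ for sizes $2,3,4$;
* $t=1$: $\frac{k-4}3\ge\frac{k+1}{18}$ for $k\ge5$; $\tau$ for a non-tie with $k=4$ (size $5$); $0$ for a tie (size $5$).

Each is at least $\frac\tau6$ times the size, except for ties. By ($\beta$) each tie has its own matched vertex $v'$ with $k_{v'}=3$ and no neighbor in $R_0$. So $v'$ is undesignated, $t_{v'}=0$, and its group has size $4$ and contribution at least $2\tau$. The two groups together contribute at least $2\tau\ge\frac\tau6\cdot9$. Summing over all groups proves (5), and Case 2 is done.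

### 6.3 The two side conditions

**Case 3: (ii) fails.** A dead $w$ has isolated neighbors $u_1\ne u_2$. Take direction $1_w$ and $P=\emptyset$. Then $\lambda_w=1$, and $\lambda_{u_i}=d_{u_i}=1$ as $N[u_i]\cap U=\{u_i\}$. A settled $u$ with $d_u>0$ lies in $N(w)$ and has a private vertex $w_u$, which is dead. Since $w$ has two neighbors in $U$, $w_u\ne w$. As $N[w_u]\cap U=\{u\}$, $\lambda_{w_u}=1$, and the $w_u$ are distinct for distinct $u$. So each cost $\omega_u$ in (4) is outweighed by $\mu_{w_u}$. The rate is at least $3(1-\tau)>B$.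

**Case 4: (i) holds and (iii) fails.** If a leaf of an $S_4$-component has a leaf anomaly, use Lemma 4. Otherwise, in some $S_4$-component, $g(c)>0$ and $s_c<s_{c,y_j}$ for all $j$, so $c$ has an attaining witness $w(c)\notin\{y_1,\dots,y_4\}$. Take direction $1_c$: $d_c=d_{y_i}=1$ and $d_{z_i}=0$. By (3), bracket$(c)\ge2(1-\tau)-\omega_0$. We look for a further $\omega_0$ from each leg. Note $r(y_i)\le s_c<r(c)$.

* If $r(z_i)<r(c)$, then $N[y_i]\cap U=\{y_i,z_i,c\}$ gives $A(y_i)=\{c\}$ and $M'(y_i)=1$. If $y_i$ were in a pair $\{u,w(u)\}$, then $u=c$, but $y_i\notin\{c,w(c)\}$. So $\mu_{y_i}M'(y_i)=1-\tau\ge\omega_0$ is a term outside the brackets.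
* If $r(z_i)\ge r(c)$, then $s_{z_i,y_i}=\max(r(y_i),r(c))=r(c)$. We claim $s_{z_i}=r(c)$. If $g(z_i)>0$, this holds because there is no leaf anomaly. If $g(z_i)=0$, then $r(z_i)\le s_{z_i}\le s_{z_i,y_i}=r(c)\le r(z_i)$. So $y_i$ is attaining with unique maximizer $c$, and $s_{z_i}'\ge1$. As $r(z_i)\ge s_{z_i}>0$ and $d_{z_i}=0$, $g_{z_i}'\ge1$, which contributes at least $\omega_0$. (If $z_i\in F^+$, this sits inside bracket$(z_i)$, whose other terms are $\ge0$.)

Hence the rate is at least $2(1-\tau)-\omega_0+4\omega_0=3-5\tau-3\varepsilon>B$. The proof of Proposition 6 is complete. $\square$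

## 7. Role-dependent weights $\Psi_2$ and the switch

Dominator enters Phase 2 at a moment of one of his turns when $\Pi$ holds and $U\ne\emptyset$. Let $U_0,r_0$ be $U$ and $r$ at that moment. The components of $G[U_0]$ are isolated vertices (they form the set $I$), $K_2$'s, $P_4$'s $b_1a_1a_2b_2$, and $S_4$'s. For $u\in I$ choose $w_u\in N(u)$. It is dead, and by (ii) $u$ is its only neighbor in $I$; so the $w_u$ are distinct. Define $\Psi_2$ by (1) with the same $g$ and these weights, fixed for the rest of the game:

| vertex | $\mu$ | $\nu$ | $\omega$ |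
|---|---|---|---|
| default; vertices of $K_2$'s | $1-\tau$ | $\tau$ | $\omega_0=\frac13-\tau-\varepsilon$ |
| $u\in I$ | $1-\tau$ | $8\tau$ | $\omega_0$ |
| $w_u$ $(u\in I)$ | $1-8\tau$ | $\tau$ | $\omega_0$ |
| $b_i$ | $1+11\tau$ | $9\tau$ | $\frac13-9\tau-\varepsilon$ |
| $a_i$ | $1-29\tau$ | $9\tau$ | $\frac13-9\tau-\varepsilon$ |
| $z_i$ | $1+11\tau$ | $9\tau$ | $\frac13-14\tau-\varepsilon$ |
| $y_i$ | $1-34\tau$ | $9\tau$ | $\frac13-14\tau-\varepsilon$ |
| $c$ | $1-15\tau$ | $35\tau$ | $\frac13-14\tau-\varepsilon$ |

So $\mu\ge0.966$ and $\omega\ge0.319$. A vertex outside $U_0$ has $\mu\ge1-8\tau$. The sums $\mu+\nu$, which we use constantly, are: $1$ for $K_2$-vertices; $1+7\tau$ for $u\in I$; $1+20\tau$ for $b,z,c$; $1-20\tau$ for $a$; $1-25\tau$ for $y$.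

**Lemma 7.** $\Psi_2(r_0)\le\Psi_1(r_0)$.

*Proof.* We compute $(\Psi_2-\Psi_1)/\tau$ at $r_0$, component by component; write $r_x$ for $r(x)$. For $u\in I$ with $w_u$ the contribution is $7r(u)-7M(w_u)\le0$. The $K_2$'s contribute $0$.

**Step 1: a $P_4$.** For each pair $(b,a)=(b_i,a_i)$ the contribution is
$$X=12M(b)+8r_b-28M(a)+8r_a+8(g(b)+g(a)),\qquad M(b)=\max(r_b,r_a)\le M(a).$$
If $g(b)=g(a)=0$, then $X\le28M(b)-28M(a)\le0$. If $g(b)>0$, then $r_b>s_b\ge r_a$, so $s_a\ge r_b>r_a$ and $g(a)=0$. Moreover $M(b)=r_b\le M(a)$, and $X\le28r_b-28r_b+8(r_a-s_b)\le0$. If $g(a)>0$, then $r_a>s_a\ge r_b$, $g(b)=0$ (as $s_b\ge r_a>r_b$), $M(b)=M(a)=r_a$, and $X=8(r_b-s_a)\le0$.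

**Step 2: the legs of an $S_4$.** A leg $(z,y)=(z_i,y_i)$ contributes
$$E_i=12M(z)+8r_z-33M(y)+8r_y+13(g(z)+g(y)).$$
Let $m_i=\max(r_z,r_y)$, so $M(z)=m_i$ and $M(y)=\max(m_i,r_c)$. We show $E_i\le-5r_c$.

* If $g(z)=g(y)=0$, then $E_i\le28m_i-33\max(m_i,r_c)\le-5r_c$.
* If $g(z)>0$, then by (iii) $r_z>s_z=s_{z,y}=\max(r_y,r_c)$. So $s_y\ge r_z>r_y$ and $g(y)=0$, $M(z)=M(y)=r_z$, and $E_i=8r_y-13s_z\le-5s_z\le-5r_c$.
* If $g(y)>0$, then $r_y>s_y\ge\max(r_z,r_c)$. So $g(z)=0$ (as $s_z\ge r_y>r_z$), $M(z)=M(y)=r_y$, and $E_i=8r_z-13s_y\le-5s_y\le-5r_c$.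

**Step 3: the center.** It contributes $C=34r_c-14M(c)+13g(c)$. If $g(c)=0$, then $C\le20r_c$ since $M(c)\ge r_c$, and the total over the component is at most $20r_c-4\cdot5r_c=0$. If $g(c)>0$, then $M(c)=r_c$ and $C=20r_c+13(r_c-s_c)$. By (iii), $s_c=s_{c,y_j}\ge m_j$ for some $j$, so $m_j\le s_c<r_c$. Then $g(y_j)=0$, as $s_{y_j}\ge r_c>r_{y_j}$. Also $g(z_j)=0$, since otherwise (iii) gives $r_{z_j}>s_{z_j}=s_{z_j,y_j}\ge r_c$. Hence $E_j\le28m_j-33r_c\le28s_c-33r_c$, and with the other three legs the total is at most
$$28s_c-33r_c-15r_c+33r_c-13s_c=15(s_c-r_c)<0.\qquad\square$$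

## 8. Regimes of Phase 2 and Staller's rates

The speed that Staller cannot avoid depends on what is left. We classify the nonempty sets $U\subseteq U_0$ by the first applicable line.

* R1: some component has at least $3$ vertices.
* R2a: not R1, and some $u\in I$ is low.
* R2b: not R1 or R2a, and some vertex is low.
* R3: none of these, and some $K_2$-component of $G[U]$ is not a component of $G$.
* Final: otherwise; that is, every $u\in U$ is settled or lies in a $K_2$-component of $G$. We also say Final if $U=\emptyset$.

**Lemma 8.** If $U'\subseteq U$, the regime of $U'$ is not earlier than that of $U$.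

*Proof.* Components only shrink, so if $U$ is not in R1, neither is $U'$. Suppose all components of $G[U]$ have at most $2$ vertices and $x$ is low in $U'$. If $x$ had a partner $x'$ in $U$, then $x'\notin U'$ and $N[x']\cap U'=\{x\}$, so the isolated vertex $x$ would be settled in $U'$, a contradiction. Hence $x$ is isolated in $G[U]$. It is not settled there, since settled vertices stay settled. So $x$ is already low in $U$. Also no new $K_2$-components arise from components of size at most $2$. So no earlier line can start to apply. $\square$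

**Definition (nominal rates).** The nominal Staller rate $\sigma$ is $1$ in Phase 1, $1+\tau$ in R1, $1+7\tau$ in R2a, $1+20\tau$ in R2b, $1.25$ in R3 and $a$ in Final. The nominal Dominator rate is $\delta=2a-\sigma$.

The sequence $\sigma$ increases, so $\delta$ decreases in time and is always at least $a$; in Phase 1, $\delta=B$.

**Lemma 9.** In each regime of Phase 2 every move decreases $\Psi_2$ at rate at least $\sigma$.

*Proof.* Consider direction $1_v$ and $D=N[v]\cap U\ne\emptyset$; so $d=1$ on $D$, and $d=0$ on the rest of $U$.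

**Step 1: the Final regime.** Let $D$ meet a $K_2$-component $\{x,x'\}$ of $G$. Then $v\in\{x,x'\}$. Since $N[x]=N[x']$, always $r(x)=r(x')$. So both vertices lie in $U$ and in $U_0$ and carry default weights. As $s_x\ge r(x')$ and conversely, $g(x)=g(x')=0$, and neither vertex is in a pair. Hence the rate is at least $2(1-\tau)+2\tau=2>a$.

Otherwise $D$ contains a settled $u$. With any $w$ private to $u$ as attaining witness, the rate is at least $\mu_u+\nu_u+\mu_w-\omega_u$. This is at least $a$:

* $u\in I$: $w\notin U_0$, and we get at least $(1+7\tau)+(1-8\tau)-\omega_0=a$.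
* $u$ from a $K_2$ of $G[U_0]$: its partner is dead, as $u$ is isolated, and it is private. We get $1+(1-\tau)-\omega_0=a$.
* $u=b_i$: a private $w$ is $a_i$ or lies outside $U_0$. For $w=a_i$ we get $(1+20\tau)+(1-29\tau)-\frac13+9\tau+\varepsilon=a$; $w\notin U_0$ gives more.
* $u=a_i$: $b_i$ is dead and private. We get $(1-20\tau)+(1+11\tau)-\frac13+9\tau+\varepsilon=a$.
* $u=z_i$: for $w=y_i$ we get $(1+20\tau)+(1-34\tau)-\frac13+14\tau+\varepsilon=a$; $w\notin U_0$ gives more.
* $u=y_i$: $z_i$ is dead and private. We get $(1-25\tau)+(1+11\tau)-\frac13+14\tau+\varepsilon=a$.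
* $u=c$: for $w=y_i$ we get $(1+20\tau)+(1-34\tau)-\frac13+14\tau+\varepsilon=a$; $w\notin U_0$ gives more.

**Step 2: in R1–R3, discard the moves that are clearly fast.** Now $\sigma\le1.25$. If $D$ meets $F^+$, the rate is at least $1.58$. Otherwise, as in Lemma 5, $v$ is in no pair, and $\mu_vM'(v)=\mu_v$ counts in full besides the nonnegative brackets. Suppose $M'(v')=1$ for some $v'\ne v$, that is, $\emptyset\ne A(v')\subseteq N[v]$. Then $v'$ is in no pair either: $v'\in\{u,w(u)\}$ would give $A(v')=\{u\}$ and $u\in D\cap F^+$. So the rate is at least $2\cdot0.966>1.9$. If some $g_{u'}'\ge1$, the rate is at least $0.966+0.319>1.25$. Call all remaining moves *exact*. The rate of an exact move is at least $\mu_v+\sum_D\nu$. Let the move be exact, let $u\in A(v)$, and let $H$ be the component of $u$.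

**Step 3: $|H|=1$.** Here $A(u)=\{u\}\subseteq N[v]$, so $M'(u)=1$, and exactness forces $v=u$. Also $u$ is not settled, else $u\in D\cap F^+$. So $u$ is low, and the regime is not R3. If $u$ came from a $K_2$ of $G[U_0]$, or were some $a_i$ or $y_i$, then its dead partner (the other vertex, $b_i$, or $z_i$) would be private to $u$, a contradiction. So either $u\in I$, with rate at least $1+7\tau$ and the regime not R2b; or $u\in\{b_i,z_i,c\}$, with rate at least $1+20\tau$. Both suffice.

**Step 4: $|H|=2$ is impossible.** Let $H=\{u,u'\}$. If $H\subseteq N[v]$, then $A(u),A(u')\subseteq H\subseteq N[v]$, and one of $u,u'$ is not $v$, contradicting exactness. Otherwise $v\notin H$ and $u'\notin N[v]$, so $d_u=1$ and $d_{u'}=0$. If $r(u)>r(u')$, then $A(u)=\{u\}\subseteq N[v]$ with $u\ne v$, a contradiction. If $r(u)\le r(u')$, every witness of $u'$ has value at least $r(u)$, and the witness $u$ has value exactly $r(u)$ with unique maximizer $u$. So $s_{u'}=r(u)>0$, $s_{u'}'\ge1$, and $r(u')\ge s_{u'}$ gives $g_{u'}'\ge1$, a contradiction.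

**Step 5: $|H|\ge3$.** This occurs only in R1, where $\sigma=1+\tau$. Let $Q\cong P_4$ or $S_4$ be the component of $G[U_0]$ containing $H$. If $v\notin Q$, then $v\notin U_0$, so $\mu_v\ge1-8\tau$ and $\nu_u\ge9\tau$: the rate is at least $1+\tau$. Let $v\in Q$.

* $Q=P_4$; then $a_1,a_2\in H$. If $v=b_i$, then $a_i\in D$ and the rate is at least $\mu_{b_i}+\nu_{a_i}=1+20\tau$. If $v=a_i$, then $\emptyset\ne N[b_i]\cap U\subseteq\{a_i,b_i\}\subseteq N[a_i]$, so $M'(b_i)=1$, a contradiction.
* $Q=S_4$; then $c\in H$. If $v=z_i$, then $u\in\{z_i,y_i\}$, and $u$ and $c$ lie in the connected set $H$, so $y_i\in U$ and the rate is at least $\mu_{z_i}+\nu_{y_i}=1+20\tau$. If $v=y_i$ and $y_i$ or $z_i$ is in $U$, then $\emptyset\ne N[z_i]\cap U\subseteq N[y_i]$ and $M'(z_i)=1$, a contradiction. If $v=y_i$ and both are dead, then $c\in D$ and the rate is at least $\mu_{y_i}+\nu_c=1+\tau$. If $v=c$, then $c\in D$ and the rate is at least $\mu_c+\nu_c=1+20\tau$. $\square$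

## 9. Dominator's directions in Phase 2

**Lemma 10.** In each regime of Phase 2 with $U\ne\emptyset$ some direction has $\Psi_2$-rate at least $\delta$.

In Final, $\delta=a$ and Lemma 9 suffices. For the rest we use Lemma 3, with $P=\emptyset$ unless another $P$ is given, and three observations.

* If $\xi$ is supported on non-isolated vertices of $U$, settled vertices cost nothing.
* Let $\xi=1_v$ with $v$ dead and $|N(v)\cap U|\ge2$. Each settled $u''\in N(v)$ costs $\omega_{u''}$, but its private neighbor $w''$ is not $v$, has $\lambda_{w''}=1$, and contributes $\mu_{w''}>\omega_{u''}$. The $w''$ are dead and distinct. So the settled vertices cause no net loss.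
* For a $K_2$-component $\{x,x'\}$ every witness of $x'$ has value at least $r(x)$, and the witness $x$ has value $r(x)$. So $s_{x'}=s_{x',x}$, and $(x',x)$ may be put in $P$, with $K_{x'}=\{x\}$.

**Step 1: R1, $\delta=\frac73+2\varepsilon-\tau<2.34$.** Let $F$ be a component with $|F|\ge3$, and $F\subseteq Q$ with $Q\cong P_4$ or $S_4$ a component of $G[U_0]$.

* $F\cong P_3$. Play its middle vertex: three values $\lambda=1$, rate at least $3\cdot0.966$.
* $F=Q=P_4$. If $b_2$ has a leaf anomaly, use Lemma 4. Otherwise take $1_{a_1}$ and $P=\{(b_2,a_2)\}$. Then $d=1$ on $b_1,a_1,a_2$, so $\lambda_{b_1}=\lambda_{a_1}=1$; $K_{b_2}=\{a_1,a_2\}$, $\kappa_{b_2}=1$, $d_{b_2}=0$. The rate is at least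
$$(1+11\tau)+(1-29\tau)+27\tau+\tfrac13-9\tau-\varepsilon=\tfrac73-\varepsilon\ge\delta,$$
 as $\tau\ge3\varepsilon$.
* $Q=S_4$, so $c\in F$, and some $y_i\in F$ has $z_i$ dead. Take $1_c$: $\lambda_c=1$; $N[y_i]\cap U=\{y_i,c\}$ and $N[z_i]\cap U=\{y_i\}$ give $\lambda_{y_i}=\lambda_{z_i}=1$. The rate is at least $3\cdot0.966>2.89$.
* $Q=S_4$ otherwise. Then $F$ consists of $c$ and $j$ full legs. The case $j=1$ is $P_3$, treated above.
 - $j=2$: $\xi=\frac12$ on both supports. The four leg vertices and $c$ have $\lambda=\frac12$. Rate at least $2.5\cdot0.966>2.41$.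
 - $j=3$: $\xi=\frac13$ on the supports. Then $d=\frac13$ on the leg vertices and $d_c=1$, and the six leg vertices and $c$ have $\lambda=\frac13$. Rate at least $(\mu_z+\nu_z+\mu_y+\nu_y)+\frac13\mu_c+\nu_c=(2-5\tau)+(\frac13-5\tau)+35\tau>\frac73+2\varepsilon$.
 - $j=4$: if a leaf has a leaf anomaly, use Lemma 4. Otherwise take $1_c$ and $P=\{(z_i,y_i)\}$. Then $\lambda_c=1$, $K_{z_i}=\{y_i,c\}$, $\kappa_{z_i}=1$, $d_{z_i}=0$. Rate at least $\mu_c+\nu_c+4\nu_y+4(\frac13-14\tau-\varepsilon)=1+20\tau+36\tau+\frac43-56\tau-4\varepsilon=\frac73-4\varepsilon\ge\delta$, as $\tau\ge6\varepsilon$.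

**Step 2: R2a and R2b, $\delta=\frac73+2\varepsilon-7\tau$ and $\frac73+2\varepsilon-20\tau$ respectively.** All components have at most two vertices. Take a low $u$, with $u\in I$ in R2a, and an attaining witness $w^*$ of $u$. It is dead because $u$ is isolated. As $s_u>0$ and $N[u]\cap U=\{u\}$, the set $O:=(N[w^*]\cap U)\setminus\{u\}$ is nonempty.

* $O$ contains an isolated $u'$. Direction $1_{w^*}$: $\lambda_{w^*}=\lambda_u=\lambda_{u'}=1$, rate at least $3\cdot0.966>2.89$.
* $O$ contains both vertices of a $K_2$-component. Direction $1_{w^*}$: these two, $w^*$ and $u$ have $\lambda=1$, rate at least $3.8$.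
* Otherwise $O=\{x_1,\dots,x_m\}$ with the $x_i$ in distinct $K_2$-components $\{x_i,x_i'\}$ and $x_i'\notin N(w^*)$. If $m\ge2$: direction $1_{w^*}$, $P=\{(x_i',x_i)\}$, $\kappa_{x_i'}=1$, $d_{x_i'}=0$, $\lambda_{w^*}=\lambda_u=1$. Rate at least $2\cdot0.966+2\cdot0.319>2.5$.
* $m=1$, $O=\{x\}$, component $\{x,x'\}$. Direction $1_x$, $P=\{(u,w^*)\}$; this is allowed, since $s_u=s_{u,w^*}$ and $K_u=\{x\}$. Here $d_x=d_{x'}=\lambda_x=\lambda_{x'}=1$, $d_u=0$ because $u$ is isolated, and $\kappa_u=1$. The rate is at least $(\mu_x+\nu_x+\mu_{x'}+\nu_{x'})+\omega_u$. The sum in parentheses is $2$ if $\{x,x'\}$ is a $K_2$ of $G[U_0]$ or some $\{a_i,b_i\}$, and $2-5\tau$ for $\{y_i,z_i\}$. The only other edges of $G[U_0]$ are $\{a_1,a_2\}$ and $\{c,y_j\}$. For these the vertex $b_1$, respectively $z_j$, is dead, and its only neighbor in $U$ is $a_1$, respectively $y_j$; so it also has $\lambda=1$, and the rate is at least $3\cdot0.966>2.89$. Hence in R2a, with $\omega_u=\omega_0$, the rate is at least $\frac73-6\tau-\varepsilon\ge\delta$. In R2b it is at least $2-5\tau+\frac13-14\tau-\varepsilon=\frac73-19\tau-\varepsilon\ge\delta$.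 Both use $\tau\ge3\varepsilon$.

**Step 3: R3, $\delta=2a-1.25<2.09$.** All isolated vertices are settled. Let $\{x,x'\}$ be a $K_2$-component of $G[U]$ that is not a component of $G$. Then some dead $v$ is adjacent to $x$ or $x'$. Let $O=N(v)\cap U$.

* $O$ contains an isolated, hence settled, vertex. Then $|O|\ge2$. Direction $1_v$: $v$ contributes $\mu_v$, and each settled $u''\in O$ contributes $\mu_{u''}+\mu_{w''}-\omega_{u''}\ge1.58$. Rate at least $0.966+1.58>2.5$.
* $O$ contains no isolated vertex but both ends of a $K_2$. Direction $1_v$: rate at least $3\cdot0.966$.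
* Otherwise $O=\{x_1,\dots,x_m\}$, $m\ge1$, in distinct $K_2$-components $\{x_i,x_i'\}$. If $m\ge4$: direction $1_v$, $P=\{(x_i',x_i)\}$, $\kappa_{x_i'}=1$, $d_{x_i'}=0$, $\lambda_v=1$. Rate at least $0.966+4\cdot0.319>2.2$. If $m\le3$: $\xi=\frac1m$ on each $x_i$. Then $\lambda_{x_i}=\lambda_{x_i'}=\lambda_v=\frac1m$, and the rate is at least $2\cdot0.966+\frac{0.966}3>2.2$. $\square$

## 10. From directions to finite turns

A direction is infinitesimal, while a turn consists of finitely many legal steps of total weight $1$. The next lemma closes this gap.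

**Definition (good play).** A finite legal sequence of Dominator steps of total weight $t$ is a *good play* if, in Phase 1, $\Psi_1$ drops by at least $Bt$, or, in Phase 2, $\Psi_2$ drops by at least $\delta t$, with $\delta$ taken for the regime at its end.

Within one phase a concatenation of good plays is good, because $\delta$ is nonincreasing in time (Lemma 8).

**Lemma 11.** Within a Dominator turn, from any state, there is a finite good play after which the turn is complete, or the game is over, or (in Phase 1) $\Pi$ holds.

**Step 1: short good plays exist.** Let $U\ne\emptyset$ and, in Phase 1, let $\Pi$ be false. Take the direction $\xi$ of Proposition 6 or Lemma 10 and perform the steps $(v,h\xi_v)$ with $\xi_v>0$ for small $h>0$. Since $M(v)>0$ whenever $\xi_v>0$, these steps are legal for small $h$ in any order. They leave $U$ unchanged and lead to $r-hd$ on $U$, and for small $h$ the drop is exactly $h\cdot\mathrm{rate}(\xi)$ by piecewise linearity. So there is a good play of positive, arbitrarily small weight.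

**Step 2: extend greedily.** Suppose the lemma fails. Starting from the given state, extend repeatedly by good plays. Let $W_k$ be the supremum of the weights of good plays available at stage $k$ within the remaining weight of the turn; choose the $k$-th extension with weight at least $W_k/2$. By assumption and Step 1 this never stops. The total weight is bounded, so the loads converge. Let $r_\infty,U_\infty$ be the limit state.

**Step 3: reach the limit state by finitely many steps.** Let $i$ be so late that every vertex used after stage $i$ is used infinitely often. Let $k\ge i$, and let $Y_v$ be the total weight put on $v$ after stage $k$. For each $v$ with $Y_v>0$, some fixed $u\in N[v]$ satisfies $1-\ell(u)\ge y>0$ before infinitely many of the later steps $(v,y)$, because $N[v]$ is finite. So $\ell(u)<1$ at all later stages, and in the limit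
$$r_k(u)=r_\infty(u)+Y(N[u])\ge Y(N[u]).$$
Hence the finitely many steps $(v,Y_v)$ are legal in any order starting from stage $k$: before the step on $v$, $1-\ell(u)\ge Y(N[u])-Y(N[u]\setminus\{v\})=Y_v$. They lead exactly to $r_\infty$.

This play is good. In Phase 2, the drop from stage $k$ to a later stage $l$ is at least $\delta_l$ times the weight used between these stages, and $\delta_l\ge\delta_\infty$ since $U_\infty\subseteq U_l$. Let $l\to\infty$ and use continuity of the potential. In Phase 1 the same argument works with the constant $B$.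

**Step 4: contradiction.** So $r_\infty$ is reached by a finite good play from every stage $k\ge i$, and hence from the given state. By assumption, at $r_\infty$ the turn is not complete, $U_\infty\ne\emptyset$, and in Phase 1 $\Pi$ is false. By Step 1 a further good play of some weight $h>0$ within the remaining weight exists from $r_\infty$. By concatenation $W_k\ge h$ for all $k\ge i$, so all late extensions have weight at least $h/2$. This contradicts the bound on the total weight. $\square$

## 11. Adding up the drops: proof of Theorem 1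

**Step 1: Dominator's strategy.** In Phase 1 he plays by Lemma 11. If during his turn, with weight remaining and $U\ne\emptyset$, the condition $\Pi$ holds, he enters Phase 2: the potential is switched from $\Psi_1$ to $\Psi_2\le\Psi_1$ (Lemma 7), and he continues this turn and all later turns by Lemma 11 in Phase 2. Since $B\ge\delta$ for all regimes, in every Dominator turn of weight $t$ his steps lower the potential by at least $\delta t$, where $\delta$ belongs to the phase or regime at the end of the turn. The switch does not increase the potential.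

**Step 2: one round.** The potential starts at $n$, is always $\ge0$, and is $0$ at the end. So the total decrease by moves is at most $n$. Consider a Dominator turn followed by Staller's turn, and let $\sigma$ be the nominal Staller rate at the end of Dominator's turn. During Staller's turn the potential decreases at rate at least $\sigma$, by Lemmas 5, 8 and 9, since later regimes have larger nominal rates.

* If both turns have weight $1$, the decrease is at least $(2a-\sigma)+\sigma=2a$. In particular the game ends after finitely many rounds.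
* If the game ends in Staller's turn after weight $t\le1$ of that turn, the decrease in the round is at least $(2a-\sigma)+\sigma t=a(1+t)+(a-\sigma)(1-t)\ge a(1+t)$, because $\sigma\le a$.
* If the game ends in Dominator's turn after weight $t$, the decrease in that turn is at least $\delta t\ge at$.

**Step 3: conclusion.** Summing, $a\cdot(\text{length})\le n$. Hence
$$\gamma_g^*(G)\le\frac na=\frac{12000}{20001}\,n<\frac35n,$$
the last inequality because $5\cdot12000=60000<60003=3\cdot20001$. $\blacksquare$

## 12. The trees $T_k$: proof of Theorem 2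

Let $T_k$ be a path $c_1\dots c_k$ with, for each $i$ and each $j=1,2,3$, a pendant path $c_i-a_{ij}-b_{ij}$. It is a tree of order $n=7k$; $T_1$ is the seven-vertex spider of Section 2. We give a strategy for Staller that forces much weight onto the $c_i$.

**Step 1: weight on the $c_i$ is extra.** At the end $\ell(b_{ij})=f(a_{ij})+f(b_{ij})\ge1$ for all $i,j$, so the length is at least $3k+\sum_if(c_i)$.

**Step 2: Staller's strategy.** Let $Q_i=\frac13\sum_j(1-\ell(a_{ij}))^+$ and $Q=\sum_iQ_i$. Initially $Q=k$, and at the end $Q=0$. While $Q>0$, Staller plays on a $c_i$ with $Q_i>0$, using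
$$y=\min\bigl(\text{remaining weight of the turn},\ \max_j(1-\ell(a_{ij}))\bigr).$$
This is legal and lowers $Q$ by at most $y$: each of the three terms of $Q_i$ falls by at most $y$, and the other $Q_{i'}$ do not change. Each such step ends the turn or makes $Q_i=0$, so a turn has finitely many steps. After $Q=0$ Staller plays arbitrarily.

**Step 3: count until $Q=0$.** Up to the end of the step in which $Q$ first becomes $0$, let $Z$ be Staller's weight (all of it on $c$'s), and let $Y$ and $X$ be Dominator's weight on $c$'s and on other vertices. Since $N[a_{ij}]=\{a_{ij},b_{ij},c_i\}$, weight $y$ on $a_{ij}$ or $b_{ij}$ lowers $Q$ by at most $\frac y3$, and weight $y$ on $c_i$ lowers it by at most $y$. So $k\le Z+Y+\frac X3$. As Dominator starts and turns alternate with weight $1$, $X+Y\le Z+1$. Thus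
$$k\le Z+Y+\tfrac13(Z+1-Y)=\tfrac43Z+\tfrac23Y+\tfrac13,$$
and $Z+Y\ge Z+\frac Y2\ge\frac34(k-\frac13)$. With Step 1 the length is at least
$$3k+Z+Y\ge3k+\tfrac34k-\tfrac14=\tfrac{15k-1}4 .$$

**Step 4: the interval for the best constant.** If $\gamma_g^*\le c\,n$ holds for all trees, then $c\ge\frac{15k-1}{28k}$ for every $k$, and letting $k\to\infty$ gives $c\ge\frac{15}{28}$. The same bound holds for a constant valid for all isolate-free graphs. Theorem 1 shows that $\frac{12000}{20001}$ is admissible in both cases. $\blacksquare$
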